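# Finite generation of $S$ when the semigroup algebra $K[S]$ is right Noetherian

## 1. The guess "yes", tested on groups, exponents and right zero semigroups

Let $K$ be a field and $S$ a monoid. The semigroup algebra $K[S]$ is the $K$-space with basis $S$, multiplied by extending the product of $S$. If $K[S]$ is right Noetherian, must $S$ be finitely generated? One's first guess is yes: right ideals of $K[S]$ have finitely many generators, and infinitely many indispensable generators of $S$ ought to show up in some right ideal.

The source lists these results. If $S$ is commutative and $K[S]$ is Noetherian, then $S$ is finitely generated (Budach, 1964). If $K[S]$ is right Noetherian, then $S$ is finitely generated in each of three cases (Jespers–Okniński): $S$ satisfies the ascending chain condition on left ideals; or $K[S]$ satisfies a polynomial identity; or $K[S]$ has finite Gelfand–Kirillov dimension. The question for arbitrary right Noetherian $K[S]$ is posed in "Noetherian Semigroup Algebras And Beyond" (https://imsc.uni-graz.at/ideals2014/slides/okninski.pdf). We shall see that the guess is right in full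 generality.

**Conventions.** "F.g." means finitely generated as a monoid, $\langle F\rangle$ is the submonoid generated by $F$, and ACC is the ascending chain condition. Modules are right modules unless stated otherwise. For $a=\sum\lambda_s s$ put $\operatorname{supp}a=\{s:\lambda_s\neq0\}$. A right ideal of $S$ is a subset $J$ with $JS\subseteq J$, and an ideal is a subset $J$ with $SJS\subseteq J$. A congruence is an equivalence relation compatible with multiplication on both sides; it is nontrivial if it is not equality.

**Definition (Rees congruence).** For a nonempty ideal $J$ of $S$, the Rees congruence collapses $J$ to one point and identifies nothing else. The quotient is written $S/J$. For example, with $S=(\mathbb N,+)$ and $J=\{n\ge3\}$, the quotient has four elements $0,1,2,\infty$. The congruence is nontrivial exactly when $|J|\ge2$. If $S/J$ is f.g. and $F_0\subseteq S$ is a finite set whose image generates it, then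
$$S=\langle F_0\rangle\cup J. \tag{1}$$
Indeed, the class of an element $s\notin J$ is $\{s\}$. Some product of elements of $F_0$ lies in that class, so it equals $s$.

**Lemma 1.** Let $K[S]$ be right Noetherian. (a) Every right ideal $J$ of $S$ has the form $J=GS$ with $G\subseteq J$ finite. (b) $S$ has ACC on congruences.

*Proof.* (a) The span $K[J]$ is a right ideal of $K[S]$, say $K[J]=\sum_i a_iK[S]$, a finite sum. Let $G=\bigcup_i\operatorname{supp}a_i\subseteq J$. An element $j\in J$ lies in the support of some $a_ic$ with $c\in K[S]$, so $j\in\operatorname{supp}(a_i)S\subseteq GS$. (b) To a congruence $\rho$ assign the two-sided ideal $I_\rho=\operatorname{span}\{s-t: s\,\rho\,t\}$. It is the kernel of $K[S]\to K[S/\rho]$, so $s\,\rho\,t$ if and only if $s-t\in I_\rho$. Thus $\rho\mapsto I_\rho$ is strictly monotone, and ACC on ideals gives the claim. $\square$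

**Lemma 2.** Let $H$ be a group with $K[H]$ right Noetherian. Then $H$ is f.g. as a monoid, and $K[H]$ is left Noetherian.

*Proof.* For a subgroup $H_1$ let $L(H_1)=\sum_{h\in H_1}(h-1)K[H]$. Let $\varphi$ be the functional "sum of the coefficients at the elements of $H_1$". For $h\in H_1$ we have $hg\in H_1\iff g\in H_1$, so $\varphi$ kills every $(h-1)g=hg-g$, hence all of $L(H_1)$. If $H_1\subsetneq H_2$ and $u\in H_2\setminus H_1$, then $\varphi(u-1)=-1$, so $u-1\in L(H_2)\setminus L(H_1)$. Hence $H$ has ACC on subgroups and is finitely generated as a group. Adding the inverses of the generators gives generators as a monoid. The map $h\mapsto h^{-1}$ extends to an anti-automorphism of $K[H]$, which exchanges left and right ideals. $\square$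

Keep this functional in mind: a sum of coefficients over a set that is closed under certain moves. We use it twice more.

The guess holds for groups. Here are three non-f.g. monoids, with the reason why each algebra fails to be right Noetherian.

For $S=(\mathbb Q_{\ge0},+)$ take $J=\{q>0\}$. If $J=G+S$ with $G$ finite, then $J=\{q\ge\min G\}$, which is absurd; Lemma 1(a) fails.

For $S=\{(0,0)\}\cup\{(a,b)\in\mathbb N^2:a\ge1\}$ under addition, no $(1,b)$ is a sum of two nonzero elements. So $S$ is not f.g., and $J=S\setminus\{(0,0)\}$ is not of the form $G+S$ with $G$ finite. Lemma 1(a) fails again.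

Third, let $S=\{1\}\cup X$ with $X$ infinite and $ab=b$ for $a,b\in X$. Then $aS=X$ for every $a\in X$, so the only right ideals of $S$ are $\emptyset$, $X$ and $S$, and Lemma 1(a) shows nothing. But $(a-b)s=s-s=0$ for $a,b,s\in X$. So each subspace of the infinite-dimensional space $\{\sum_{a\in X}\lambda_aa:\sum\lambda_a=0\}$ is a right ideal, and $K[S]$ is not right Noetherian. The obstruction lives in linear combinations and not in $S$.

## 2. Peeling generators off from the left, and the ordinals below $\omega^\omega$

A natural plan is as follows. Take the ideal $J$ of nonunits and write $J=GS$ with $G$ finite. Given $s\in J$, write $s=g_1s_1$, then $s_1=g_2s_2$, and so on until the remainder is a unit. This works under extra assumptions.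

**A case where peeling works.** Let $S$ be cancellative with ACC on left ideals, and let $K[S]$ be right Noetherian. Let $U$ be the group of units. If $ab\in U$, say $abu=1$, then $a(bu)a=a$. Cancelling gives $(bu)a=1$, so $a\in U$ and then $b=a^{-1}(ab)\in U$. Hence $J=S\setminus U$ is an ideal (possibly empty), and $J=GS$ with $G\subseteq J$ finite. Given $s=s_0\in J$, write $s_n=g_{n+1}s_{n+1}$ with $g_{n+1}\in G$, as long as $s_n\in J$. Then $Ss_0\subseteq Ss_1\subseteq\cdots$. If $Ss_n=Ss_{n+1}$, then $s_{n+1}=us_n=ug_{n+1}s_{n+1}$ for some $u\in S$. So $ug_{n+1}=1$ and $g_{n+1}\in U$, a contradiction. The chain is therefore strict, it stops by ACC, and $s\in\langle G\rangle U$.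

It remains to see that $U$ is f.g. Since $U(S\setminus U)\subseteq S\setminus U$, a right ideal $L$ of $K[U]$ satisfies $LK[S]=L\oplus LK[S\setminus U]$ with second summand inside $K[S\setminus U]$. So $LK[S]\cap K[U]=L$, hence $K[U]$ is right Noetherian, and Lemma 2 applies.

Without ACC on left ideals, nothing forces the peeling to stop. Here is a monoid with perfect right ideals in which it does not stop.

**Proposition 3.** Let $S$ be the set of ordinals below $\omega^\omega$ under addition. Then $S$ is left cancellative, every nonempty right ideal of $S$ is principal, $S$ has ACC on right ideals, and $S$ is not f.g.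

*Proof.* The set is closed under addition, and $\alpha+\beta=\alpha+\gamma$ implies $\beta=\gamma$. Let $J$ be a nonempty right ideal with least element $\alpha$. Every $\beta\ge\alpha$ is $\alpha+\gamma$ for some $\gamma\le\beta$, so $J\subseteq\{\beta:\beta\ge\alpha\}=\alpha+S\subseteq J$. A strictly ascending chain of such ideals gives a strictly decreasing sequence of ordinals, so it is finite. Now let $\omega^n=\alpha+\beta$. If $\alpha<\omega^n$, then $\alpha+\omega^n=\omega^n=\alpha+\beta$, so $\beta=\omega^n$. Otherwise $\alpha=\omega^n$ and $\beta=0$. By induction on the number of summands, every expression of $\omega^n$ as a sum of elements of a generating set contains the summand $\omega^n$. So every generating set contains all $\omega^n$, and $S$ is not f.g. $\square$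

Here the nonzero elements form $1+S$, so $G=\{1\}$, and peeling $\omega$ gives $\omega=1+\omega$, with remainder $\omega$ forever. The algebra sees the trouble. Write $[\alpha]$ for the basis element and let $L_n$ be the right ideal generated by $[\omega^i]-[0]$, $i<n$. For $i<n$ we have $\omega^i+\gamma<\omega^n\iff\gamma<\omega^n$. So the functional "sum of the coefficients at ordinals below $\omega^n$" kills $L_n$, while it sends $[\omega^n]-[0]$ to $-1$. Hence $L_1\subsetneq L_2\subsetneq\cdots$.

We need a quantity that drops at each peeling, and it must come from $K[S]$. This is the result: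

**Theorem A.** Let $K$ be a field and $S$ a monoid with $K[S]$ right Noetherian. Then $S$ is finitely generated.

No further hypothesis is made on $S$; in particular the cancellative case is covered. Applied to the opposite monoid, Theorem A gives the same statement for left Noetherian $K[S]$. By Proposition 3, the theorem fails if "$K[S]$ right Noetherian" is weakened to "$S$ has ACC on right ideals", even for left cancellative $S$ in which every nonempty right ideal is principal. The converse is false too. The free monoid on $x,y$ is f.g., but $y^nx$ does not have any $y^ix$ with $i<n$ as a left factor, so the right ideals $\sum_{i\le n}y^ixK[S]$ ascend strictly.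

## 3. Krull dimension and a degree that is additive on products

We recall the Krull dimension of Gabriel and Rentschler (McConnell–Robson, *Noncommutative Noetherian Rings*, §6.2).

**Definition.** $\operatorname{Kdim}0=-1$. For an ordinal $\alpha\ge0$, $\operatorname{Kdim}L=\alpha$ if $\operatorname{Kdim}L$ is not less than $\alpha$ and, in every descending chain $L=L_0\supseteq L_1\supseteq\cdots$, all but finitely many factors $L_i/L_{i+1}$ have Kdim less than $\alpha$. A module $C$ is $\alpha$-critical if $\operatorname{Kdim}C=\alpha$ and $\operatorname{Kdim}C/N<\alpha$ for all $0\ne N\le C$.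

Textbook facts: every Noetherian module has a Krull dimension; $\operatorname{Kdim}L=\max(\operatorname{Kdim}N,\operatorname{Kdim}L/N)$ for $N\le L$; every nonzero Noetherian module has a critical submodule; every nonzero submodule of an $\alpha$-critical module has Kdim $\alpha$ (by the maximum formula), and is again $\alpha$-critical.

Examples: a Noetherian module has Kdim $0$ exactly when it is nonzero of finite length, and $0$-critical means simple. The $K[x]$-module $K[x]$ is not Artinian, but all its proper quotients have finite length, so it is $1$-critical.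

**Lemma 4.** Fix an ordinal $\kappa\ge0$. To each Noetherian module $L$ with $\operatorname{Kdim}L\le\kappa$ one can assign $\ell(L)\in\mathbb N$, invariant under isomorphism, additive on short exact sequences, with $\ell(L)=0$ if and only if $\operatorname{Kdim}L<\kappa$.

*Proof.* Call a finite chain of submodules from $0$ to $L$ a $\kappa$-series if each factor is $\kappa$-critical or has Kdim $<\kappa$. Such series exist: starting from $L_0=0$, let $L_{i+1}/L_i$ be a critical submodule of $L/L_i$ while $L_i\neq L$. This stops because $L$ is Noetherian. Each factor is $\alpha$-critical with $\alpha\le\kappa$. Let the weight of a series be the number of factors of Kdim $\kappa$.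

Refining a $\kappa$-series gives a $\kappa$-series of the same weight. A factor of Kdim $<\kappa$ breaks into factors of Kdim $<\kappa$. Let a $\kappa$-critical factor $C$ be broken up as $C=C_0\supsetneq\cdots\supsetneq C_p=0$ (repeated terms give zero factors, which do not count). The last factor $C_{p-1}$ is a nonzero submodule of $C$, so it is $\kappa$-critical. For $i<p-1$ we have $C_i/C_{i+1}\le C/C_{i+1}$ with $C_{i+1}\ne0$, so this factor has Kdim $<\kappa$. Exactly one factor of Kdim $\kappa$ remains.

By the Schreier refinement theorem, two $\kappa$-series have refinements with the same factors up to order and isomorphism, so they have the same weight. Call it $\ell(L)$; clearly it is invariant under isomorphism. Concatenating $\kappa$-series of $N$ and of $L/N$ gives $\ell(L)=\ell(N)+\ell(L/N)$. If $\operatorname{Kdim}L<\kappa$, the chain $0\subseteq L$ has weight $0$. If $\operatorname{Kdim}L=\kappa$, the maximum formula gives a factor of Kdim $\kappa$ in each $\kappa$-series. $\square$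

For example, $K[x,y]/(x^ay^b)$ with $(a,b)\neq(0,0)$ has a chain with $a+b$ factors, each isomorphic to $K[x,y]/(x)$ or $K[x,y]/(y)$, and these are $1$-critical. For $\kappa=1$ we get $\ell=a+b$, the degree of the monomial.

This suggests a degree on monoids. Let $S$ be left cancellative with $K[S]$ right Noetherian. Left multiplication by $s$ is injective on $K[S]$, so $sK[S]/stK[S]\cong K[S]/tK[S]$. Suppose that all $K[S]/sK[S]$ have Kdim at most $\kappa$, where $\kappa\ge0$, and put $d(s)=\ell(K[S]/sK[S])$. Then $d(st)=d(s)+d(t)$. Peel inside $A=\{d\ge1\}=GS$: if $s=gs'$ with $g\in G$, then $d(s')=d(s)-d(g)<d(s)$, and the peeling stops. So $S$ is generated by $G$ and $\{d=0\}$.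

Three things stand in the way in general. First, left multiplication need not be injective. Second, if the values of $\operatorname{Kdim}K[S]/sK[S]$ have no maximum, any $\kappa$ bounding them makes $d$ vanish. Third, for groups all quotients are $0$, and there is no degree. The first is met by representing $S$ by matrices and restricting elements to images of minimal rank, where they are injective. The second is met by a graph argument using the functional of Section 1. In the third situation a group $H$ with $K[H]$ Noetherian takes over.

## 4. A minimal counterexample inside $M_n(D)$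

We begin the proof of Theorem A, by contradiction.

**Step 1.** *The purpose is to make all proper quotients of $S$ f.g.* Suppose Theorem A fails for $S$. Equality is a congruence with non-f.g. quotient, so by Lemma 1(b) there is a congruence maximal among those with non-f.g. quotient. Replace $S$ by that quotient; its algebra is a quotient of $K[S]$. From now on
$$K[S]\text{ is right Noetherian},\quad S\text{ is not f.g.},\quad S/\rho\text{ is f.g. for every nontrivial congruence }\rho. \tag{2}$$

**Step 2.** *The purpose is to find a prime ideal $P$ with $S\to K[S]/P$ injective.* In a nonzero right Noetherian ring a finite product of prime ideals is $0$; let $P_1\cdots P_k=0$ with $P_i$ prime in $K[S]$. Put $\rho_i=\{(s,t):s-t\in P_i\}$ and suppose that every $\rho_i$ is nontrivial. By (2) there is a finite $F\subseteq S$ whose image generates every $S/\rho_i$. Let $A_0=K[\langle F\rangle]$. Each $s\in S$ is congruent modulo $P_i$ to an element of $\langle F\rangle$, so $K[S]=A_0+P_i$ for every $i$.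

Write $P_i=\sum_ja_{ij}K[S]$, a finite sum. Since $K[S]P_i=P_i$, induction gives $P_1\cdots P_i=\sum a_{1j_1}\cdots a_{ij_i}K[S]$. For $i<k$ we insert $K[S]=A_0+P_{i+1}$ and get
$$P_1\cdots P_i\subseteq\sum a_{1j_1}\cdots a_{ij_i}A_0+P_1\cdots P_{i+1}.$$
Start from $K[S]=A_0+P_1$ and use these inclusions for $i=1,\dots,k-1$. As $P_1\cdots P_k=0$, the algebra $K[S]$ is generated by $F$ and the finitely many $a_{ij}$. Let $F'$ be the union of $F$ and the supports of the $a_{ij}$. Then $K[S]=K[\langle F'\rangle]$, so $S=\langle F'\rangle$, contrary to (2). So some $\rho_i$ is trivial; let $P=P_i$.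

Put $R=K[S]/P$, a prime right Noetherian ring. By Goldie's theorem $R$ is a right order in some $Q=M_n(D)=\operatorname{End}(V_D)$, with $D$ a division ring and $V=D^n$. We regard $S\subseteq R\subseteq Q$; then $S$ spans $R$, the identity of $S$ is that of $Q$, and elements of $S$ are $D$-linear maps of $V$ with a rank.

If the zero matrix lies in $S$, we call it $\theta$ as an element of $S$ and put $Z=\{\theta\}$; otherwise $Z=\emptyset$. The distinction matters: $\theta$ is a basis vector of $K[S]$, not the zero of $K[S]$. For elements of $S$, "$st=0$" means $st=\theta$.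

**Running example.** Leave (2) aside and let $S_0=\{1,\theta\}\cup\{t^ke_{ij}:k\ge0,\ i,j\in\{1,2\}\}$ in $M_2(K[t])$, with matrix units $e_{ij}$. It spans the prime ring $M_2(K[t])$, a right order in $M_2(K(t))$. In $K[S_0]/K\theta$ the span of the $t^ke_{ij}$ is an ideal of codimension $1$, isomorphic to $M_2(K[t])$. Submodules of it are right ideals of the right Noetherian ring $M_2(K[t])$, so $K[S_0]$ is right Noetherian.

## 5. Elements of minimal rank and a finite category of isomorphisms

**Step 3.** *The purpose is to isolate an ideal on which elements act injectively or by zero.* Let $r$ be the least rank of a nonzero element of $S$, $I=\{s\in S:\operatorname{rank}s=r\}$ and $\bar I=I\cup Z$. Multiplying $a\in I$ by an element of $S$ on either side gives an element of rank at most $r$, so $0$ or an element of $I$. Hence $\bar I$ is an ideal of $S$.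

We claim $|\bar I|\ge2$. Otherwise $\bar I=\{a\}$ with $a\ne0$, and $as=sa=a$ for all $s\in S$. Since $S$ spans $R$, $aR=Ka$, so $aR(s-1)=K(as-a)=0$. As $R$ is prime and $a\neq0$, we get $s=1$ for all $s$. Then $S=\{1\}$ is f.g., a contradiction.

**Step 4.** *The purpose is to show that only finitely many images occur, and to turn $S$ into isomorphisms between them.* Let $X=\{\operatorname{im}a:a\in I\}$ and, for $x\in X$, $I_x=\{a\in I:\operatorname{im}a=x\}$. By Lemma 1(a), $\bar I=GS$ with $G\subseteq\bar I$ finite. If $a=ms\in I$ with $m\in G$, then $m\in I$ and $\operatorname{im}a\subseteq\operatorname{im}m$. Both have dimension $r$, so they are equal. Hence $X$ is finite.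

Let $s\in S$ and $x=\operatorname{im}a\in X$. Then $sx=\operatorname{im}(sa)$, where $sa=0$ or $sa\in I$. So either $sx=0$, or $sx\in X$ and $s|_x$ is injective. Put
$$\mathcal C(x,x')=\{s|_x:s\in S,\ sx=x'\},\qquad C_x=\mathcal C(x,x).$$
These sets are closed under composition and contain the identities $1|_x$. So $\mathcal C$ is a category of $D$-linear isomorphisms with finite object set $X$. We note two consequences. If $b\in I_x$ and $bx'\ne0$, then $bx'\subseteq x$ has dimension $r$, so $bx'=x$ and $b|_{x'}\in\mathcal C(x',x)$. If $b\in I$ and $t\in I_{x'}$, then $\operatorname{im}(bt)=bx'$, so $bt\ne0\iff bx'\ne0$.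

**Step 5.** *The purpose is to connect all objects, by primeness.* Let $x,x'\in X$, $a\in I_x$, $b\in I_{x'}$. Since $bRa\ne0$ and $S$ spans $R$, there is $s\in S$ with $bsa\ne0$. Then $e=bs\ne0$ has image $x'$, so $e\in I_{x'}$, and $ex=\operatorname{im}(bsa)\ne0$, so $ex=x'$. Likewise, for $b\in I$ there is $s\in S$ with $bsb\ne0$. Then $x'=\operatorname{im}(sb)\in X$ has $bx'\ne0$. In summary:
$$\text{for }x,x'\in X\text{ there is }e\in I_{x'}\text{ with }ex=x';\quad\text{for }b\in I\text{ there is }x'\in X\text{ with }bx'\ne0. \tag{3}$$
In particular every $\mathcal C(x,x')$ is nonempty.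

In the running example $r=1$, $I=\{t^ke_{ij}\}$ and $X=\{x_1,x_2\}$ with $x_i$ the $i$-th coordinate line. Moreover $I_{x_i}=\{t^ke_{i1},t^ke_{i2}:k\ge0\}$, and $\mathcal C(x_j,x_i)$ consists of the restrictions of the $t^ke_{ij}$ and, if $i=j$, of $1$, which restricts to $x_i$ as $e_{ii}$ does. So $C_{x_i}\cong(\mathbb N,+)$.

## 6. The modules $M_x$ and the maximal dimension $\kappa$

**Step 6.** *The purpose is to measure morphisms and elements by Krull dimension.* Let $M_x$ be the $K$-space with basis $I_x$, where $s\in S$ acts by $b\cdot s=bs$ if $bs\ne0$ and $b\cdot s=0$ otherwise. A nonzero $bs$ has image $x$, so it lies in $I_x$. The set $I_x\cup Z$ is a right ideal of $S$, and $M_x=K[I_x\cup Z]/K[Z]$ is a subquotient of $K[S]$. So $M_x$ is a Noetherian right $K[S]$-module.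

Let $f=s|_x\in\mathcal C(x,x')$. For $b\in I_x$ the product $sb=f\circ b$ has image $x'$ and depends only on $f$; we write it $fb\in I_{x'}$. As $f$ is injective, $b\mapsto fb$ is an injection $I_x\to I_{x'}$. For $t\in S$, $f(bt)=(fb)t$, and $bt=0\iff fbt=0$. So the linear extension $f:M_x\to M_{x'}$ is an injective $K[S]$-homomorphism. Define
$$\kappa(f)=\operatorname{Kdim}(M_{x'}/fM_x),\qquad\kappa^*(b)=\operatorname{Kdim}(M_x/bK[S])\quad(b\in I_x).$$
For $g\in\mathcal C(x',x'')$ look at the chains $M_{x''}\supseteq gM_{x'}\supseteq gfM_x$ and $M_{x'}\supseteq fM_x\supseteq fbK[S]$. By injectivity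
$$gM_{x'}/gfM_x\cong M_{x'}/fM_x,\qquad fM_x/fbK[S]\cong M_x/bK[S], \tag{4}$$
and the maximum formula gives
$$\kappa(gf)=\max(\kappa(g),\kappa(f)),\qquad\kappa^*(fb)=\max(\kappa(f),\kappa^*(b)). \tag{5}$$
If $b\in I_x$ and $bx'\ne0$, then $b|_{x'}c=bc=b\cdot c\in bK[S]$ for $c\in I_{x'}$. So $(b|_{x'})M_{x'}\subseteq bK[S]$, hence $M_x/bK[S]$ is a quotient of $M_x/(b|_{x'})M_{x'}$, and
$$\kappa^*(b)\le\kappa(b|_{x'})\quad\text{if }bx'\ne0. \tag{6}$$

In the running example let $f=t^ke_{11}|_{x_1}\in C_{x_1}$ and $M=M_{x_1}$. Then $fM$ has basis $\{t^le_{1j}:l\ge k\}$, and we write $t^kM$ for it. The module $M/tM$ has basis $e_{11},e_{12}$. It is simple: if $v=\alpha e_{11}+\beta e_{12}\ne0$, then $ve_{11}=\alpha e_{11}$, $ve_{21}=\beta e_{11}$ and $e_{11}e_{12}=e_{12}$. So $M/t^kM$ has length $k$, and $\kappa(f)=0$ for $k\ge1$ while $\kappa(f)=-1$ for $k=0$. For $b=t^ke_{1j}$ we have $b\cdot t^le_{jq}=t^{k+l}e_{1q}$, so $bK[S_0]=t^kM$.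

**Step 7.** *The purpose is to show that $\kappa:=\max\{\kappa(f):f\text{ a morphism of }\mathcal C\}$ exists and is attained on every $C_x$.* Fix $x$. The maps $f-1$ ($f\in C_x$) are endomorphisms of the Noetherian module $M_x$, so there are $f_1,\dots,f_k\in C_x$ with
$$\sum_{f\in C_x}(f-1)M_x=\sum_{i=1}^k(f_i-1)M_x.$$
By (3) choose $e\in I_x$ with $ex=x$, and put $\kappa_x=\max\{\kappa(e|_x),\kappa(f_1),\dots,\kappa(f_k)\}$.

Let $f\in C_x$. Then $fe-e$ lies in the span of the elements $f_ic-c$ with $c\in I_x$, $i\le k$. Consider the graph with vertex set $I_x$ and edges $\{c,f_ic\}$. The functional "sum of the coefficients over the connected component of $e$" kills each $f_ic-c$, because both ends of an edge lie in the same component. So it kills $fe-e$. It takes the value $1$ at $e$, so also at the vertex $fe$: hence $fe$ lies in the component of $e$.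

Next we move along edges. By (5), $\kappa^*(f_ic)=\max(\kappa(f_i),\kappa^*(c))$ with $\kappa(f_i)\le\kappa_x$, so
$$\kappa^*(c)\le\kappa_x\iff\kappa^*(f_ic)\le\kappa_x.$$
By (6), $\kappa^*(e)\le\kappa(e|_x)\le\kappa_x$. Following a path from $e$ to $fe$ gives $\kappa^*(fe)\le\kappa_x$, and (5) gives $\kappa(f)\le\kappa^*(fe)\le\kappa_x$.

For arbitrary $f\in\mathcal C(x',x'')$ choose $h\in\mathcal C(x,x')$ and $g\in\mathcal C(x'',x)$ by (3). Then $gfh\in C_x$, and by (5) $\kappa(f)\le\kappa(gfh)\le\kappa_x$. So $\kappa_x$ bounds all $\kappa(f)$, and it is attained at $e|_x$ or at some $f_i$, all of which lie in $C_x$. As $x$ was arbitrary, the claim follows.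

## 7. Case $\kappa\ge0$: peeling with the degree $d^*$

**Step 8.** *The purpose is to define the degree and the ideal where it is positive.* By (3) and (6), $\kappa^*(b)\le\kappa$ for all $b\in I$. With $\ell$ from Lemma 4 for this $\kappa$, put $d(f)=\ell(M_{x'}/fM_x)$ for $f\in\mathcal C(x,x')$ and $d^*(b)=\ell(M_x/bK[S])$ for $b\in I_x$. Additivity of $\ell$, used with (4) and with the quotient map behind (6), gives $d(gf)=d(g)+d(f)$ and
$$d^*(fb)=d(f)+d^*(b),\qquad d^*(b)\le d(b|_{x'})\ \text{ if }bx'\ne0. \tag{7}$$
In the running example $\kappa=0$ and $d^*(t^ke_{ij})=k$.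

Let $A=\{b\in I:d^*(b)\ge1\}$ and $\bar A=A\cup Z$. We check that $\bar A$ is an ideal of $S$. Let $b\in A\cap I_x$ and $s\in S$. If $bs\ne0$, then $bsK[S]\subseteq bK[S]$, so $M_x/bsK[S]$ maps onto $M_x/bK[S]$ and $d^*(bs)\ge d^*(b)\ge1$. If $sb\ne0$, then $sb=(s|_x)b$ and $d^*(sb)=d(s|_x)+d^*(b)\ge1$ by (7).

Also $A$ is infinite. By Step 7 there is $f\in C_x$ with $\kappa(f)=\kappa$, that is, $d(f)\ge1$. For any $b\in I_x$ and $n\ge1$ the elements $f^nb\in I_x$ have the distinct values $d^*(f^nb)=n\,d(f)+d^*(b)\ge1$.

**Step 9.** *The purpose is to peel, and reach a contradiction.* Since $|\bar A|\ge2$, the Rees congruence of $\bar A$ is nontrivial, so $S/\bar A$ is f.g. by (2). By (1), $S=T\cup\bar A$ with $T=\langle F_0\rangle$, $F_0$ finite. By Lemma 1(a) applied to $\bar A$, there are finitely many $m_j\in A$ with $A\subseteq\bigcup_jm_jS$ (a nonzero product cannot have left factor $\theta$). Let $S'=\langle F_0\cup\{m_j\}\cup Z\rangle$. We show $A\subseteq S'$ by induction on $d^*(b)$, $b\in A$.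

Write $b=m_jt$; then $t\ne0$. If $t\in T$, then $b\in S'$. Otherwise $t\in A$. Let $x''=\operatorname{im}t$. Then $m_jx''=\operatorname{im}b\ne0$ and $b=(m_j|_{x''})t$, so (7) gives
$$d^*(b)=d(m_j|_{x''})+d^*(t)\ge d^*(m_j)+d^*(t)>d^*(t).$$
By induction $t\in S'$, so $b\in S'$. Hence $S=T\cup A\cup Z=S'$ is f.g., contrary to (2). The case $\kappa\ge0$ is impossible.

## 8. Case $\kappa=-1$: a groupoid and a Noetherian group algebra

Now $fM_x=M_{x'}$ for each $f\in\mathcal C(x,x')$. Since $f$ sends basis elements injectively to basis elements, it gives a bijection $I_x\to I_{x'}$. Fix $x\in X$.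

**Step 10.** *The purpose is to show that $\mathcal C$ is a groupoid.* Let $E=\{b|_x:b\in I_x,\ bx\ne0\}\subseteq C_x$, which is nonempty by (3). Let $f=s|_x\in C_x$. If $b|_x\in E$, then $sb\in I_x$ and $(sb)x=x\neq 0$, so $f\,b|_x=(sb)|_x\in E$. Conversely, if $b|_x\in E$, write $b=fb'$ with $b'\in I_x$. From $bx\ne0$ we get $b'x\ne0$, so $b|_x=f\,b'|_x\in fE$. Hence $fE=E$ for all $f\in C_x$.

Take $\varepsilon\in E$. As $\varepsilon\in E=\varepsilon E$, we may write $\varepsilon=\varepsilon\varepsilon'$ with $\varepsilon'\in E$. Cancelling the isomorphism $\varepsilon$ gives $\mathrm{id}_x=\varepsilon'\in E$. For each $f\in C_x$, $\mathrm{id}_x\in fE$, so $f^{-1}\in E\subseteq C_x$. Thus $H:=C_x$ is a group. Applying this to $f^{-1}$ shows $f\in E$, so $E=H$. The same argument holds for every object.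

If $f\in\mathcal C(x_1,x_2)$, take $g\in\mathcal C(x_2,x_1)$. Then $gf$ lies in the group $C_{x_1}$, so $f^{-1}=(gf)^{-1}g\in\mathcal C(x_2,x_1)$. So $\mathcal C$ is a groupoid, connected by (3). For each $x'$, the nonempty set $\mathcal C(x',x)$ is a single free left $H$-orbit: for $f,f'$ in it, $f'=(f'f^{-1})f$ with $f'f^{-1}\in H$, and $hf=f$ forces $h=1$.

**Step 11.** *The purpose is to show that $K[H]$ is left and right Noetherian.* The group $H$ acts on $I_x$ by $b\mapsto hb$. This makes $M_x$ a left $K[H]$-module, and the action commutes with the right action of $K[S]$. Consider the linear map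
$$\Pi:M_x\to\bigoplus_{x'\in X}K[\mathcal C(x',x)],\qquad\Pi(b)=\sum_{x':\,bx'\ne0}b|_{x'}\quad(b\in I_x),$$
which records all nonzero restrictions of $b$; here $K[\mathcal C(x',x)]$ is the space with basis $\mathcal C(x',x)$. Since $hbx'\ne0\iff bx'\ne0$ and $(hb)|_{x'}=h\,b|_{x'}$, the map $\Pi$ is left $K[H]$-linear. By Step 10 its target is isomorphic to $K[H]^{|X|}$. The $x$-component $\pi:M_x\to K[H]$ is onto because $E=H$.

For a right ideal $L$ of $K[H]$, the span $LM_x$ of all products is a $K[S]$-submodule of $M_x$, as the two actions commute. Moreover $\pi(LM_x)=L\pi(M_x)=LK[H]=L$. So $L\mapsto LM_x$ is strictly monotone into the submodules of the Noetherian module $M_x$, and $K[H]$ is right Noetherian. By Lemma 2, $K[H]$ is left Noetherian and $H$ is f.g. as a monoid. Choose finitely many $s_i\in S$ with $s_ix=x$ such that the $s_i|_x$ generate the monoid $H$.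

**Step 12.** *The purpose is to control $\ker\Pi$.* By Step 3 the Rees congruence of $\bar I$ is nontrivial, so (2) and (1) give $S=T\cup\bar I$ with $T=\langle F_0\rangle$, $F_0$ finite. Let
$$N=\{m\in M_x:mt=0\text{ for all }t\in I\}.$$
If $m\in N$, $s\in S$ and $t\in I$, then $(ms)t=m(st)=0$, because $st\in I$ or $st=\theta$, and $\theta$ acts as zero on $M_x$. So $N$ is a $K[S]$-submodule and $N=\sum_jn_jK[S]$, a finite sum. Every element of $\bar I$ kills $n_j$, and $S=T\cup\bar I$. Hence $N=\sum_jn_jK[T]$. With the finite set $W=\bigcup_j\operatorname{supp}n_j\subseteq I_x$ this gives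
$$\text{every }b\in I_x\text{ in the support of some element of }N\text{ lies in }WT. \tag{8}$$
Moreover $\ker\Pi\subseteq N$. Let $m=\sum\lambda_bb$ and $t\in I_{x'}$. Since $bt\ne0\iff bx'\ne0$,
$$mt=\sum_{b:\,bx'\ne0}\lambda_b\,(b|_{x'})t,$$
and this is the image of the $x'$-component of $\Pi(m)$ under the linear map induced by $\mathcal C(x',x)\to I_x$, $f\mapsto ft$. If $\Pi(m)=0$, then $mt=0$.

The kernel may be nonzero. Let $S_1=\{1,\theta\}\cup\{e_{i1},\,e_{i2},\,e_{i1}+e_{i2}:i=1,2\}$, a monoid in $M_2(K)$: for a row vector $v\in\{(1,0),(0,1),(1,1)\}$, the product of the matrix with $i$-th row $v$ (other row zero) and the matrix with $j$-th row $w$ has $i$-th row $v_jw$, where $v_j\in\{0,1\}$. For $x=x_1$ the three elements $e_{11}$, $e_{12}$, $u=e_{11}+e_{12}$ are different basis vectors of $M_x$, yet $\Pi(u)=\Pi(e_{11})+\Pi(e_{12})$. So the formal combination $u-e_{11}-e_{12}$ is a nonzero element of $\ker\Pi$.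

**Step 13.** *The purpose is to generate $I_x$, then $S$.* Since $K[H]$ is left Noetherian, $\Pi(M_x)$ is a submodule of a f.g. left $K[H]$-module, so it is f.g. It is generated by $\Pi(I_x)$, so there is a finite $B\subseteq I_x$ with $\Pi(M_x)=\sum_{c\in B}K[H]\Pi(c)$. Let $b\in I_x$.

Suppose first that $b\notin HB$. Write $\Pi(b)=\sum_{c\in B}r_c\Pi(c)$ with $r_c\in K[H]$. Then $b-\sum_cr_cc\in\ker\Pi\subseteq N$. The support of $\sum_cr_cc$ is contained in $HB$, so $b$ is in the support of this element of $N$. By (8), $b\in WT$.

Now suppose $b=hc$ with $h\in H$, $c\in B$. Write $h$ as a product of the generators $s_i|_x$; then $b=s_{i_1}\cdots s_{i_l}c$.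

So $I_x\subseteq\langle F_0\cup W\cup B\cup\{s_i\}\rangle$. For each $x'\in X$ pick, by (3), $s_{x'}\in S$ with $s_{x'}x=x'$. Since $s_{x'}|_x$ gives a bijection $I_x\to I_{x'}$, we have $I_{x'}=s_{x'}I_x$. As $S=T\cup I\cup Z$, the monoid $S$ is generated by the finite set
$$F_0\cup W\cup B\cup\{s_i\}\cup\{s_{x'}:x'\in X\}\cup Z,$$
contrary to (2). Both cases are impossible, and Theorem A is proved. $\blacksquare$

## 9. Arbitrary coefficients, semigroups without identity, left unitary submonoids

**Definition.** A submonoid $F\subseteq S$ is left unitary if $f,fs\in F$ with $s\in S$ imply $s\in F$. For example, $2\mathbb N$ is left unitary in $(\mathbb N,+)$, but $\{0,2,3,4,\dots\}$ is not, since $2$ and $2+1$ belong to it and $1$ does not.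

**Theorem B.**

1. If $A$ is any nonzero ring with $1$ and $A[S]$ is right Noetherian for a monoid $S$, then $S$ is f.g.
2. If $S$ is a nonempty semigroup and $K[S]$ has ACC on right ideals, then $S$ is a f.g. semigroup.
3. Let $S$ be a monoid with $K[S]$ right Noetherian. Then $K[F]$ is right Noetherian and $F$ is f.g. for every left unitary submonoid $F$, and $S$ has ACC on left unitary submonoids. In particular: all subgroups of the unit group of $S$ are f.g.; every submonoid whose complement is an ideal is f.g.; and if $S$ is cancellative with quotient group $G$, then $\Gamma\cap S$ is f.g. for every subgroup $\Gamma\le G$.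

*Proof of 1.* We reduce to a field. Let $\mathfrak m$ be a maximal ideal of $A$, $A'=A/\mathfrak m$, and let $K$ be the center of $A'$. It is a field because $A'$ is simple: for $0\ne z\in K$ the ideal $zA'$ is $A'$. The ring $A'[S]$ is a quotient of $A[S]$, so it is right Noetherian. Take a $K$-basis $\{d_j\}$ of $A'$ with $d_0=1$. The $d_j$ commute with $K$ and with $S$, so $A'[S]=\bigoplus_jK[S]d_j$. For a right ideal $L$ of $K[S]$ we get $LA'[S]=\bigoplus_jLd_j$. Comparing the components at $d_0=1$ gives $LA'[S]\cap K[S]=L$. So $L\mapsto LA'[S]$ is strictly monotone, $K[S]$ is right Noetherian, and Theorem A applies.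

*Proof of 2.* If $S$ has an identity, Theorem A gives monoid generators, and adding the identity gives semigroup generators. Otherwise adjoin an identity to get $S^1=S\cup\{1\}$. The $K[S^1]$-submodules of $K[S]$ are right ideals of $K[S]$, so $K[S]$ is a Noetherian $K[S^1]$-module. As $K[S^1]/K[S]\cong K$ is one-dimensional, $K[S^1]$ is right Noetherian. By Theorem A, $S^1=\langle F\rangle$ with $F$ finite. Let $s\in S$ be written as a product of elements of $F$, and drop the factors $1$. The product that remains is nonempty, since $s\ne1$, and its factors lie in $F\setminus\{1\}\subseteq S$. So $F\setminus\{1\}$ generates the semigroup $S$.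

*Proof of 3.* Left unitarity says $F(S\setminus F)\subseteq S\setminus F$. So $K[S]=K[F]\oplus K[S\setminus F]$ as left $K[F]$-modules. For a right ideal $L$ of $K[F]$ we have $LK[S]=L\oplus LK[S\setminus F]$ with the second summand in $K[S\setminus F]$, hence $LK[S]\cap K[F]=L$. Thus $L\mapsto LK[S]$ is strictly monotone, $K[F]$ is right Noetherian, and $F$ is f.g. by Theorem A.

For ACC, let $F_1\subseteq F_2\subseteq\cdots$ be left unitary, with union $F_\infty$. If $f,fs\in F_\infty$, both lie in some $F_i$, so $s\in F_i$. Hence $F_\infty$ is left unitary, so f.g., and its finitely many generators lie in some $F_i$. Then $F_\infty=F_i$.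

We check the special cases. If $F$ is a subgroup of the unit group and $f,fs\in F$, then $s=f^{-1}(fs)\in F$. If $S\setminus F$ is an ideal and $s\notin F$, then $fs\notin F$. If $F=\Gamma\cap S$ and $f,fs\in F$ with $s\in S$, then $s=f^{-1}(fs)\in\Gamma$ in $G$, so $s\in F$. $\square$

In the cancellative case the quotient group in part 3 does exist, thanks to ACC on right ideals. Given $a,b\in S$, consider the right ideals $bS\cup abS\cup\cdots\cup a^nbS$. By ACC, $a^nb=a^ibs$ for some $0\le i<n$ and $s\in S$. Cancelling $a^i$ gives $a^{n-i}b=bs\in aS\cap bS$. So $S$ satisfies the right Ore condition, and being cancellative it has a group of right quotients.
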